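\title{The isovariant Borsuk--Ulam theorem fails for $\mathrm{SO}(3)$}

\begin{abstract}
A compact Lie group $G$ is a Borsuk--Ulam group if the existence of a $G$-isovariant map $V\to W$ between orthogonal representations forces $\dim V-\dim V^G\le\dim W-\dim W^G$. We show that $\mathrm{SO}(3)$ is not a Borsuk--Ulam group: for every $d\ge1$ there is an isovariant map $V\to W$ with $V^G=W^G=0$ and $\dim V-\dim W=d$. The same failure follows for every compact Lie group that has $\mathrm{SO}(3)$ as a quotient, and the best constant in the weakened inequality for $\mathrm{SO}(3)$ lies between $\frac45$ and $\frac{724}{725}$. The construction combines an equivariant map from arbitrarily large spheres to one fixed sphere $S(U)$, an $\mathrm{O}(2)$-isovariant map from $\mathbb C^3$ to $\mathbb C^4\oplus\mathbb R$, and a family of maps parametrized by $S(U)$.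
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a compact Lie group. Throughout, representations are real, finite-dimensional and orthogonal, and maps are continuous. For a representation $V$ we write $V^G$ for the subspace of fixed vectors, $V_G=(V^G)^\perp$ for its orthogonal complement, $S(V)$ for the unit sphere, and $G_x$ for the isotropy group of a point $x$. A $G$-map $f$ always satisfies $G_x\subseteq G_{f(x)}$: a point can only gain symmetry. The map is \emph{$G$-isovariant} if no point gains any, that is, if $G_x=G_{f(x)}$ for all $x$. The group $G$ is a \emph{Borsuk--Ulam group} if, for all representations $V$ and $W$, the existence of a $G$-isovariant map $V\to W$ implies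
\begin{equation}\label{eq:bu}
\dim V-\dim V^G\le\dim W-\dim W^G .
\end{equation}

The two sides of \eqref{eq:bu} are the dimensions of $V_G$ and $W_G$, the parts on which $G$ really acts. For linear maps the inequality always holds: a vector of $V_G$ in the kernel of an isovariant linear map has isotropy group $G$, so it is $0$, and $V_G$ embeds in $W_G$. For $G=\mathbb Z/2$ it is the classical Borsuk--Ulam theorem: restricting $f$ to $V_G$ and projecting to $W_G$ gives an odd map that sends nonzero vectors to nonzero vectors, hence an odd map $S(V_G)\to S(W_G)$. By a theorem of Wasserman, every solvable compact Lie group is a Borsuk--Ulam group; in particular every torus is. No connected compact Lie group other than a torus is known to be one. The conjecture of \cite{source} is that $\mathrm{SO}(3)$ is a Borsuk--Ulam group.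

The guess is a natural one. An isovariant map for $\mathrm{SO}(3)$ is isovariant for every closed subgroup $H$, and every proper closed subgroup other than the icosahedral group is solvable. So the inequality $\dim V-\dim V^H\le\dim W-\dim W^H$ holds for all of these subgroups, among them the maximal torus and its normalizer. But these inequalities do not see $V^H$, which can be large even when $V^G=0$. This gap can be exploited, and the conjecture is false.

\begin{theorem}\label{thm:main}
Let $G=\mathrm{SO}(3)$. For every integer $d\ge1$ there are $G$-representations $V,W$ with $V^G=W^G=0$ and $\dim V-\dim W=d$, and a $G$-isovariant map $V\to W$. In particular, $\mathrm{SO}(3)$ is not a Borsuk--Ulam group.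
\end{theorem}

\begin{theorem}\label{thm:conseq}
\begin{enumerate}
\item[(a)] No compact Lie group having $\mathrm{SO}(3)$ as a quotient is a Borsuk--Ulam group. In particular $\mathrm{SU}(2)$, $\mathrm{U}(2)$, $\mathrm{O}(3)$, $\mathrm{SO}(4)$, and every compact connected Lie group whose Lie algebra has an ideal $\mathfrak{su}(2)$, are not Borsuk--Ulam groups.
\item[(b)] Let $G=\mathrm{SO}(3)$ and let $\kappa$ be the largest constant such that $\kappa(\dim V-\dim V^G)\le\dim W-\dim W^G$ whenever a $G$-isovariant map $V\to W$ exists. Then $\frac45\le\kappa\le\frac{724}{725}$.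
\end{enumerate}
\end{theorem}

Section~\ref{sec:reps} recalls the representation theory and proves the lower bound in (b), which shows where there is room for a counterexample. Section~\ref{sec:plan} reduces the problem from $G$ to its proper subgroups and works out the smallest model case. After the topological tools of Section~\ref{sec:tools}, the three ingredients are built in Sections~\ref{sec:sphere}, \ref{sec:o2} and~\ref{sec:family} and assembled in Section~\ref{sec:proofs}.

\section{Subgroups, representations, and the lower bound}\label{sec:reps}

From now on $G=\mathrm{SO}(3)$. The direct sum of $n$ copies of a representation $E$ is written $nE$.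

\subsection*{Subgroups}
Let $T$ be the group of rotations about the $x_3$-axis, identified with the unit circle in $\mathbb C$, and let $s$ be the rotation by $\pi$ about the $x_1$-axis. Then $sts^{-1}=t^{-1}$ for $t\in T$, and the normalizer of $T$ is $\mathrm{O}(2)=T\rtimes\langle s\rangle$. We call the elements of $\mathrm{O}(2)\setminus T$ \emph{reflections}; each has the form $\xi^2s=\xi s\xi^{-1}$ with $\xi\in T$.

Up to conjugacy, the proper closed subgroups of $G$ are the cyclic groups $C_n$ ($n\ge1$), the dihedral groups $\mathbb D_n$ of order $2n$ ($n\ge2$), the groups $A_4,S_4,A_5$, and $T$, $\mathrm{O}(2)$. Their normalizers include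
\[
N(\mathbb D_2)=S_4,\qquad N(\mathbb D_n)=\mathbb D_{2n}\ (n\ge3),\qquad N(A_4)=S_4,
\]
and $S_4$, $A_5$, $\mathrm{O}(2)$ are self-normalizing. We put $WH=N(H)/H$; this group acts on $E^H$ for every $G$-representation $E$. We call a closed subgroup \emph{axial} if it fixes a nonzero vector of $\mathbb R^3$, that is, if it is conjugate to a subgroup of $T$. The proper nonaxial subgroups are the conjugates of $\mathbb D_n,A_4,S_4,A_5,\mathrm{O}(2)$, and a group containing a nonaxial group is nonaxial.

\subsection*{Representations}
The irreducible real representations of $G$ are $L_0,L_1,L_2,\dots$, where $L_k$ is the space of harmonic homogeneous polynomials of degree $k$ on $\mathbb R^3$. It has dimension $2k+1$, its $T$-weights are $-k,\dots,k$, and its character at a rotation by $\theta$ is $1+\sum_{j=1}^k2\cos j\theta$. Both $\mathbb R^3$ and the Lie algebra $\mathfrak g$ are isomorphic to $L_1$.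

For $p\ge1$ let $\Delta_p$ be the $\mathrm{O}(2)$-representation $\mathbb C$ with $t\cdot w=t^pw$ and $s\cdot w=\bar w$. Let $\det$ be the line on which $T$ acts trivially and $s$ acts by $-1$, and let $\mathbb R$ denote the trivial line. The weights $\pm j$ of $L_k$ span a plane on which $s$ acts by a conjugate-linear isometry $w\mapsto c\bar w$; rescaling the coordinate by a unit complex number makes $c=1$, so the plane is $\Delta_j$. The line $L_k^T$ is spanned by a polynomial in $x_3$ and $x_1^2+x_2^2$ that is homogeneous of degree $k$, so it has the parity of $k$ in $x_3$, and $s$ acts on it by $(-1)^k$. Hence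
\begin{equation}\label{eq:restrict}
L_k|_{\mathrm{O}(2)}=\Delta_1\oplus\dots\oplus\Delta_k\oplus\begin{cases}\mathbb R,&k\text{ even},\\ \det,&k\text{ odd}.\end{cases}
\end{equation}

\subsection*{Formal properties of isovariant maps}
Let $\Gamma$ be a compact Lie group. We use the following without further comment.
\begin{enumerate}
\item[(I1)] A $\Gamma$-isovariant map is $H$-isovariant for every closed $H\le\Gamma$, since $H_x=H\cap\Gamma_x$.
\item[(I2)] Compositions of isovariant maps are isovariant, and so are products, since $\Gamma_{(x,y)}=\Gamma_x\cap\Gamma_y$. Inclusions $E\to E\oplus E'$ and the projection $E\to E_\Gamma$ are isovariant.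
\item[(I3)] If $h:S(E)\to E'$ is isovariant, then so is the radial extension $E\to E'$, $0\mapsto0$, $v\mapsto|v|\,h(v/|v|)$; it is continuous at $0$ because $h$ is bounded.
\end{enumerate}
To prove that an equivariant map $f$ is isovariant, it suffices to show that every $g$ fixing $f(x)$ fixes $x$.

\subsection*{What $T$ and $\mathrm{O}(2)$ detect}

\begin{proposition}\label{prop:lower}
If there is a $G$-isovariant map $V\to W$, then $\frac45(\dim V-\dim V^G)\le\dim W-\dim W^G$.
\end{proposition}

\begin{proof}
Restricting the map $f$ to $V_G$ and projecting to $W_G$, we may assume $V^G=W^G=0$. Let $V=\bigoplus_{k\ge1}a_kL_k$ and put $\omega(V)=\sum ka_k$, $a_o=\sum_{k\text{ odd}}a_k$, $a_e=\sum_{k\text{ even}}a_k$; define $\omega(W),b_o,b_e$ in the same way from $W=\bigoplus_{k\ge1}b_kL_k$. Then $\dim V=2\omega(V)+a_o+a_e$ and $\dim V-\dim V^T=2\omega(V)$. Since $T$ is a Borsuk--Ulam group, $\omega(V)\le\omega(W)$. The restriction $f^T:V^T\to W^T$ is isovariant for $\mathrm{O}(2)/T=\mathbb Z/2$, which by \eqref{eq:restrict} acts by $-1$ on $L_k^T$ for odd $k$ and trivially for even $k$. Since $\mathbb Z/2$ is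 a Borsuk--Ulam group, $a_o\le b_o$. Finally $\omega(V)\ge a_o+2a_e$, that is, $a_e\le\frac12(\omega(V)-a_o)$. Therefore
\[
\dim V\le\tfrac52\omega(V)+\tfrac12a_o\le\tfrac52\omega(W)+\tfrac12b_o\le\tfrac54\bigl(2\omega(W)+b_o+b_e\bigr)=\tfrac54\dim W.\qedhere
\]
\end{proof}

The two inequalities $\omega(V)\le\omega(W)$ and $a_o\le b_o$ leave $a_e$ almost free: each $L_k$ with $k$ even contains a line on which $\mathrm{O}(2)$ acts trivially. For instance, $V=aL_2$ and $W=L_{2a}$ satisfy both inequalities, and $\dim W/\dim V=(4a+1)/5a$ tends to $\frac45$; so these two inequalities alone give no better constant. A counterexample should therefore have many even summands in $V$.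

\section{From $G$ to its proper subgroups}\label{sec:plan}

\subsection*{Families}
Let $X$ be a $\Gamma$-space and $V,W'$ representations of a compact Lie group $\Gamma$. An \emph{isovariant family over $X$} is a map $F:X\times V\to W'$, $(u,v)\mapsto F_u(v)$, such that $F_{gu}(gv)=gF_u(v)$ for all $g\in\Gamma$ and such that $F_u$ is $\Gamma_u$-isovariant for every $u\in X$.

\begin{lemma}\label{lem:reduce}
Let $e:S(V)\to S(U)$ be a $G$-map and $F:S(U)\times V\to W'$ an isovariant family. Then there is a $G$-isovariant map $V\to W'\oplus U$.
\end{lemma}

\begin{proof}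
Define $h:S(V)\to W'\oplus U$ by $h(v)=(F_{e(v)}(v),e(v))$. It is equivariant, since $F_{e(gv)}(gv)=F_{ge(v)}(gv)=gF_{e(v)}(v)$. Let $g$ fix $h(v)$ and put $u=e(v)$. Then $g\in G_u$ and $g$ fixes $F_u(v)$. As $F_u$ is $G_u$-isovariant, $g$ fixes $v$. Now apply (I3).
\end{proof}

The coordinate $e(v)$ cuts the group down from $G$ to $G_{e(v)}$, and $F$ has to work only for that smaller group. If $U^G=0$, the groups $G_u$ are proper, and they can be blind to part of $V$. The price is the summand $U$ in the target. The lemma becomes useful because of the following three facts.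
\begin{enumerate}
\item[(1)] One representation $U$, of dimension $39$, receives a $G$-map $S(V)\to S(U)$ from \emph{every} $V$ with $V^G=0$ (Section~\ref{sec:sphere}). Its isotropy groups on $S(U)$ are conjugates of $\mathrm{O}(2)$ and finite groups whose elements have order dividing $60$.
\item[(2)] There are representations $V_*,W_*$ with $\dim V_*=\dim W_*+1$ such that $\mathrm{O}(2)$ admits an isovariant map $V_*\to W_*$ (Section~\ref{sec:o2}), and for these finite groups the nontrivial part of $V_*$ embeds linearly in $W_*$.
\item[(3)] For arbitrarily many copies of $V_*$ and $W_*$ these maps can be fitted into an isovariant family over $S(U)$, at the cost of a summand $R$ in the target that does not depend on the number of copies (Section~\ref{sec:family}).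
\end{enumerate}
Each copy gains one dimension and the costs $U$ and $R$ are fixed, so enough copies give the counterexample.

\subsection*{The trade behind (2)}
Let $p_1,\dots,p_b>1$ be odd, let $1\le a\le b$, and consider
\[
V_*=aL_1\oplus\bigoplus_{i=1}^bL_{p_i-1},\qquad W_*=\bigoplus_{i=1}^bL_{p_i},\qquad\dim V_*-\dim W_*=3a-2b .
\]
Passing from $L_{p-1}$ to $L_p$ costs two dimensions, and dropping a copy of $L_1$ saves three. Since $p_i-1$ is even and $p_i$ is odd, \eqref{eq:restrict} gives, over $\mathrm{O}(2)$,
\begin{equation}\label{eq:split}
V_*=\mathbb R^b\oplus C\oplus A,\qquad W_*=C\oplus B,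
\end{equation}
where
\[
A=a\Delta_1,\qquad B=\bigoplus_i\Delta_{p_i}\oplus(b-a)\det,\qquad C=a\det\oplus\bigoplus_i(\Delta_1\oplus\dots\oplus\Delta_{p_i-1}).
\]
The summand $\mathbb R^b$ can be discarded, so an $\mathrm{O}(2)$-isovariant map $\Phi:A\to B$ gives the $\mathrm{O}(2)$-isovariant map $(x,c,z)\mapsto(c,\Phi(z))$ from $V_*$ to $W_*$.

Now let $p_i\equiv\pm1\pmod{60}$ and let $H\le G$ be a finite group whose elements have order dividing $60$. Every rotation angle $\theta$ in $H$ is a multiple of $2\pi/60$, so $\cos p_i\theta=\cos\theta$ and
\[
\chi_{L_{p_i}}-\chi_{L_{p_i-1}}=2\cos p_i\theta=2\cos\theta=\chi_{L_1}-1 .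
\]
Summing over $i$ gives $\chi_{W_*}-\chi_{V_*}=(b-a)\chi_{L_1}-b$ on $H$. Real representations are determined by their characters, so
\begin{equation}\label{eq:finite}
W_*\oplus\mathbb R^b\cong V_*\oplus(b-a)L_1\quad\text{as $H$-representations.}
\end{equation}
If moreover $H\subset\mathrm{O}(2)$, then $\Delta_{p_i}|_H\cong\Delta_1|_H$: the characters agree on $H\cap T$ by the same computation, and both vanish on reflections. Hence
\begin{equation}\label{eq:finiteO2}
B\cong A\oplus(b-a)(\Delta_1\oplus\det)\quad\text{as $H$-representations.}
\end{equation}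
So for such $H$ every nontrivial irreducible representation occurs in $W_*$ at least as often as in $V_*$, whatever the sign of $3a-2b$. Everything depends on $\Phi$.

\begin{example}[$a=1$, $b=2$]\label{ex:small}
Let $p,q>1$ be odd and coprime, and define $h:S^1\to\Delta_p\oplus\Delta_q\oplus\det$ by $h(z)=(z^p,z^q,0)$. It is equivariant for $T$ and for conjugation. If $t\in T$ fixes $h(z)$, then $t^p=t^q=1$, so $t=1$. If $\xi s\xi^{-1}$ fixes $h(z)$, then $(\xi^{-1}z)^p$ and $(\xi^{-1}z)^q$ are real; writing $\xi^{-1}z=e^{i\theta}$, we have $p\theta,q\theta\in\pi\mathbb Z$, so $\theta\in\pi\mathbb Z$ and $\xi s\xi^{-1}$ fixes $z$. Thus $h$ is isovariant, and (I3) gives $\Phi:\Delta_1\to\Delta_p\oplus\Delta_q\oplus\det$. We obtain an $\mathrm{O}(2)$-isovariant map $L_1\oplus L_{p-1}\oplus L_{q-1}\to L_p\oplus L_q$, of dimensions $2p+2q+1$ and $2p+2q+2$. The mechanism is visible, but here $3a-2b=-1$ and nothing is gained.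
\end{example}

\begin{remark}\label{rem:minimal}
A $T$-isovariant map $A\to B$ forces $b\ge a+1$. Indeed, $T$ acts freely on $S(A)=S^{2a-1}$, and the first $b-1$ components of the map form a section of a sum of line bundles over $\mathbb{CP}^{a-1}$ with Euler class $\pm p_1\cdots p_{b-1}x^{b-1}$, where $x$ generates $H^2$. If $b\le a$ this class is nonzero, so these components vanish simultaneously at some point, whose image is then fixed by $C_{p_b}\neq1$. Hence $3a-2b\le a-2$, and the first case that can gain a dimension is $a=3$, $b=4$.
\end{remark}

In the rest of the paper $a=3$ and $b=4$.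

\section{Equivariant extension and degrees}\label{sec:tools}

Let $\Gamma$ be a compact Lie group. A \emph{finite relative $\Gamma$-CW complex} $(X,X_0)$ is obtained from $X_0$ by attaching finitely many cells $\Gamma/H\times D^j$ along $\Gamma$-maps defined on $\Gamma/H\times S^{j-1}$, in order of increasing $j$. We use three facts.
\begin{enumerate}
\item[(C1)] (Illman) A compact smooth $\Gamma$-manifold $M$, and the pair $(M,\partial M)$, have finite $\Gamma$-CW structures.
\item[(C2)] The interior point $(gH,x)$ of a cell has isotropy group $gHg^{-1}$, and the attaching map sends $gH\times S^{j-1}$ to points whose isotropy groups contain $gHg^{-1}$. So a closed invariant union of orbit types is a subcomplex. By invariance of domain, an open cell contained in a manifold $M'$ satisfies $\dim\Gamma/H+j\le\dim M'$.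
\item[(C3)] $\Gamma$-maps $\Gamma/H\times D^j\to Y$ correspond to maps $D^j\to Y^H$, by restriction to $eH\times D^j$. Hence a $\Gamma$-map $X_0\to Y$ extends to $X$ if $Y^H$ is $(j-1)$-connected for every cell $\Gamma/H\times D^j$, and two extensions are $\Gamma$-homotopic rel $X_0$ if $Y^H$ is $j$-connected for every cell. Here $(-1)$-connected means nonempty.
\end{enumerate}

For self-maps of a sphere the only freedom left by (C3) is on the top cells, and it is measured by the degree.

\begin{lemma}\label{lem:top}
Let $\Gamma$ be finite, $E$ a $\Gamma$-representation with $n=\dim S(E)\ge1$, and $(S(E),X_0)$ a finite relative $\Gamma$-CW complex all of whose cells are free, of the form $\Gamma\times D^j$. Let $\psi_0:X_0\to S(E)$ be a $\Gamma$-map.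
\begin{enumerate}
\item[(a)] $\psi_0$ extends to a $\Gamma$-map $S(E)\to S(E)$.
\item[(b)] The degrees of any two extensions are congruent modulo $|\Gamma|$.
\item[(c)] If $X_0\ne S(E)$, every integer in this congruence class is the degree of an extension.
\end{enumerate}
\end{lemma}

\begin{proof}
All cells have $j\le n$ by (C2), and $S^n$ is $(n-1)$-connected, so (a) follows from (C3).

(b) Let $\psi,\psi'$ be extensions and let $X'$ be the union of $X_0$ and the cells with $j<n$. By (C3) the restrictions to $X'$ are $\Gamma$-homotopic rel $X_0$; extending the homotopy over the $n$-cells, we may assume $\psi=\psi'$ on $X'$. The open $n$-cells are open subsets of $S(E)$, and we orient them as such. For each $n$-cell $D$, the maps $\psi$ and $\psi'$ on two copies of $D$ glue along the boundary to a map $S^n\to S(E)$ of some degree $\delta(D)$. Since the fundamental class of $S(E)$ maps to the sum of the oriented $n$-cells in $H_n(S(E),X')$, we have $\deg\psi-\deg\psi'=\sum_D\delta(D)$. On $gD$ the two maps are the conjugates by $g$ of the maps on $D$. The element $g$ changes the orientation of the source by $\det g$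 and that of the target by $\det g$, so $\delta(gD)=(\det g)^2\delta(D)=\delta(D)$. Each free orbit of cells therefore contributes a multiple of $|\Gamma|$.

(c) There is an $n$-cell. Otherwise $H_n(S(E),X_0)=0$, while for $x\notin X_0$ the isomorphism $H_n(S(E))\to H_n(S(E),S(E)\setminus x)$ factors through this group. Given an extension $\psi'$ and $\delta\in\mathbb Z$, change $\psi'$ inside one $n$-cell $D$ by pinching off a small ball and mapping it to $S(E)$ with degree $\delta$, and make the conjugate changes on the cells $gD$. The degree changes by $|\Gamma|\delta$.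
\end{proof}

\begin{lemma}\label{lem:cong}
\begin{enumerate}
\item[(i)] Let $\Gamma$ have prime order $p$, let $E$ be a $\Gamma$-representation with $\dim E^\Gamma\ge2$, and let $\psi:S(E)\to S(E)$ be a $\Gamma$-map. Then $\deg\psi\equiv\deg\psi^\Gamma\pmod p$, where $\psi^\Gamma$ is the restriction to $S(E^\Gamma)$.
\item[(ii)] Let $E$ be a $T$-representation with $\dim E^T\ge2$ and $\psi:S(E)\to S(E)$ a $T$-map. Then $\deg\psi=\deg\psi^T$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (ii) put $\Gamma=T$. If $E_\Gamma=0$ there is nothing to prove. Otherwise define $\psi'(\cos\alpha\,x+\sin\alpha\,y)=\cos\alpha\,\psi^\Gamma(x)+\sin\alpha\,y$ for $x\in S(E^\Gamma)$, $y\in S(E_\Gamma)$, $0\le\alpha\le\frac\pi2$. This $\Gamma$-map agrees with $\psi$ on $S(E^\Gamma)$, and it is an iterated suspension of $\psi^\Gamma$, so $\deg\psi'=\deg\psi^\Gamma$.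

(i) The cells outside the subcomplex $S(E^\Gamma)$ are free because $p$ is prime. Apply Lemma~\ref{lem:top}(b) to $\psi$ and $\psi'$.

(ii) A cell $T/C\times D^j$ outside $S(E^T)$ has $C$ finite, and its interior lies in $S(E^C)$ because $T$ is abelian. By (C2), $j+1\le\dim S(E^C)$, so $S(E^C)$ is $j$-connected. By (C3), $\psi$ and $\psi'$ are homotopic.
\end{proof}

\begin{remark}\label{rem:one}
If instead $E^\Gamma=0$ in (i) and $\dim E\ge2$, Lemma~\ref{lem:top}(b) with $X_0=\emptyset$ compares $\psi$ with the identity and gives $\deg\psi\equiv1\pmod p$. Congruences of this kind are what keeps equivariant self-maps from being null-homotopic. In the next section they never arise, because every proper subgroup has a nonzero fixed space and the maximal ones $\mathrm{O}(2),S_4,A_5$ have trivial $WH$.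
\end{remark}

\section{One sphere that receives all spheres}\label{sec:sphere}

A $G$-map $S(V)\to S(U)$ can exist for all $V$ with $V^G=0$ only if every proper closed subgroup has a nonzero fixed vector in $U$. The representation $L_6$ has this property.

\begin{lemma}\label{lem:U}
Let $U=3L_6$, so that $\dim U=39$ and $\dim S(U)=38$.
\begin{enumerate}
\item[(a)] $U^G=0$, and $S(U^H)$ is a sphere of dimension at least $2$ for every proper closed $H$.
\item[(b)] $U^T=U^{\mathrm{O}(2)}$ has dimension $3$, and every infinite isotropy group on $S(U)$ is conjugate to $\mathrm{O}(2)$.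
\item[(c)] The elements of a finite isotropy group on $S(U)$ have order at most $6$, hence dividing $60$, and the group has order at most $60$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\chi(\theta)=1+2\sum_{j=1}^6\cos j\theta$. The cosines of $j\theta$ sum to zero over a full period of $j$. For $\theta=\pi$ and $\theta=2\pi/3$ the six terms form full periods, so $\chi=1$. For $\theta=\pi/2$ the terms $j=5,6$ remain and give $\chi=1+2(0-1)=-1$. For $\theta=2\pi/5$ and $4\pi/5$ the term $j=6$ remains, so $\chi=1+2\cos\theta$, and the two values add up to $2+2(-\frac12)=1$. The group $S_4$ has $9$ rotations by $\pi$, $8$ by $2\pi/3$ and $6$ by $\pi/2$; the group $A_5$ has $15$ rotations by $\pi$, $20$ by $2\pi/3$, and $12$ each by $2\pi/5$ and $4\pi/5$. Hence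
\[
\dim L_6^{S_4}=\tfrac1{24}(13+9+8-6)=1,\qquad\dim L_6^{A_5}=\tfrac1{60}(13+15+20+12)=1,
\]
and $\dim L_6^T=\dim L_6^{\mathrm{O}(2)}=1$ by \eqref{eq:restrict}. Every proper closed $H$ is conjugate into $\mathrm{O}(2)$, $S_4$ or $A_5$, so $L_6^H\ne0$ and $\dim U^H=3\dim L_6^H\ge3$. This proves (a) and the first part of (b). An infinite proper isotropy group is conjugate to $T$ or $\mathrm{O}(2)$, and a vector fixed by $T$ is fixed by $\mathrm{O}(2)$. For (c), if $C_n\subset T$ has $n\ge7$, then $0$ is the only weight of $L_6$ divisible by $n$, so $U^{C_n}=U^T$; an isotropy group containing a rotation of order $n\ge7$ is thus infinite. The remaining finite groups are $C_n,\mathbb D_n$ with $n\le6$ and $A_4,S_4,A_5$.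
\end{proof}

The obstructions to a $G$-map $S(V)\to S(U)$ lie in the homotopy groups of the spheres $S(U^H)$, and these do not vanish when $\dim V$ is large. We kill them with a self-map $\varphi$ of $S(U)$ that is null-homotopic on every fixed sphere. It is built by induction over isotropy groups, while the congruences of Lemma~\ref{lem:cong} involve subgroups that need not be isotropy groups. The next lemma bridges the two.

\begin{lemma}\label{lem:hat}
Let $H$ be a proper nonaxial closed subgroup and $\widehat H\supseteq H$ the pointwise stabilizer of $U^H$. Then $U^{\widehat H}=U^H$, and $\widehat H$ is the isotropy group of a point of $S(U)$.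
\end{lemma}

\begin{proof}
The equality holds because $\widehat H$ contains $H$ and fixes $U^H$. Suppose $\widehat H$ is not an isotropy group on $S(U)$. Then $U^H\ne0$ is the union of the subspaces $U^L$, where $L$ runs over the isotropy groups on $S(U)$ with $L\supsetneq\widehat H$. Each is a proper subspace, since $U^L=U^H$ would give $L\subseteq\widehat H$. We show that finitely many $L$ occur; this is a contradiction, as a real vector space is not a finite union of proper subspaces. By Lemma~\ref{lem:U} the $L$ fall into finitely many conjugacy classes. In the class of $L_0$, the groups containing $\widehat H$ are the $gL_0g^{-1}$ with $gL_0\in(G/L_0)^{\widehat H}$. This fixed set is a compact submanifold whose tangent space at $gL_0$ is $(\mathfrak g/\mathrm{Ad}(g)\mathfrak l_0)^{\widehat H}$, a quotient of $\mathfrak g^{\widehat H}$ by complete reducibility. Since $\mathfrak g\cong\mathbb R^3$ and $\widehat H$ is nonaxial, $\mathfrak g^{\widehat H}=0$. So the fixed set is finite.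
\end{proof}

\begin{proposition}\label{prop:phi}
There is a $G$-map $\varphi:S(U)\to S(U)$ such that $\varphi^H:S(U^H)\to S(U^H)$ is null-homotopic for every proper closed subgroup $H$.
\end{proposition}

\begin{proof}
A self-map of degree $0$ of a sphere of positive dimension is null-homotopic, so it suffices to get $\deg\varphi^H=0$. This degree depends only on the conjugacy class of $H$, as $\varphi^{gHg^{-1}}=g\varphi^Hg^{-1}$.

Fix a $G$-CW structure on $S(U)$. List the conjugacy classes of isotropy groups as $(H_1),\dots,(H_r)$ so that $j<i$ whenever $H_i$ is conjugate to a proper subgroup of $H_j$. Let $X_i$ be the set of points with isotropy group in $(H_1),\dots,(H_i)$, and $X_0=\emptyset$. By (C2), $X_i$ is a subcomplex, obtained from $X_{i-1}$ by attaching the cells $G/H_i\times D^j$. We define $\varphi$ on $X_i$ by induction on $i$, so that $\deg\varphi^{H_i}=0$ whenever $H_i$ is nonaxial.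

Let $L=H_i$ and $m=\dim S(U^L)$. A point of $S(U^L)$ has isotropy group equal to $L$ or strictly larger, so $X_i^L=S(U^L)$. This sphere is obtained from $X_{i-1}^L$ by attaching the cells $(G/L)^L\times D^j=WL\times D^j$, where $j\le m$ by (C2). By (C3), extending $\varphi$ from $X_{i-1}$ to $X_i$ is the same as extending the $WL$-map $X_{i-1}^L\to S(U^L)$ to $S(U^L)$, and this is possible because $S^m$ is $(m-1)$-connected. If $L$ is axial, take any extension.

Let $L$ be nonaxial. Then $WL$ is finite, and $X_{i-1}^L\ne S(U^L)$ because $L$ is an isotropy group. By Lemma~\ref{lem:top}(c) we can achieve $\deg\varphi^L=0$ as soon as some extension has $\deg\varphi^L\equiv0\pmod{|WL|}$. By induction $\deg\varphi^H=0$ for every proper closed $H\supsetneq L$: such an $H$ is nonaxial, and by Lemma~\ref{lem:hat} $U^H=U^{\widehat H}$ with $\widehat H\supsetneq L$ a nonaxial isotropy group treated earlier. Take any extension and apply Lemma~\ref{lem:cong}(i) to $E=U^L$ and a subgroup $H/L\le WL$ of prime order, for which $E^{H/L}=U^H$ has dimension at least $3$.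
\begin{itemize}
\item $L\sim\mathrm{O}(2),S_4,A_5$: here $WL=1$ and there is no condition.
\item $L\sim A_4$: $|WL|=2$, and $H=S_4$ gives $\deg\varphi^L\equiv0\pmod2$.
\item $L\sim\mathbb D_n$, $n\ge3$: $|WL|=2$, and $H=\mathbb D_{2n}$ gives $\deg\varphi^L\equiv0\pmod2$.
\item $L\sim\mathbb D_2$: $WL=S_4/\mathbb D_2$ has order $6$; $H=A_4$ gives $\deg\varphi^L\equiv0\pmod3$ and $H=\mathbb D_4$ gives $\deg\varphi^L\equiv0\pmod2$.
\end{itemize}
This completes the induction, and Lemma~\ref{lem:hat} gives $\deg\varphi^H=0$ for all proper nonaxial $H$. For $H\subseteq T$, the group $T$ acts on $U^H$ with fixed space $U^T=U^{\mathrm{O}(2)}$, and Lemma~\ref{lem:cong}(ii) gives $\deg\varphi^H=\deg\varphi^{\mathrm{O}(2)}=0$. No choice had to be made for axial groups.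
\end{proof}

\begin{corollary}\label{cor:e}
If $V^G=0$, there is a $G$-map $e:S(V)\to S(U)$.
\end{corollary}

\begin{proof}
Take a finite $G$-CW structure on $S(V)$. All its cells $G/H\times D^j$ have $H$ proper, so $S(U^H)\ne\emptyset$ and a $G$-map exists on the $0$-skeleton. Let $\psi$ be a $G$-map from the $j$-skeleton to $S(U)$. For a cell $G/H\times D^{j+1}$, the map $\varphi\circ\psi$ on $eH\times S^j$ is a composite $S^j\to S(U^H)\to S(U^H)$ whose second factor $\varphi^H$ is null-homotopic. So $\varphi\circ\psi$ extends to the $(j+1)$-skeleton by (C3). Repeat until all cells are used.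
\end{proof}

\section{An $\mathrm{O}(2)$-isovariant map from $\mathbb C^3$ to $\mathbb C^4\oplus\mathbb R$}\label{sec:o2}

\begin{proposition}\label{prop:Phi}
Let $p_1,\dots,p_4>1$ be odd and pairwise coprime. There is an $\mathrm{O}(2)$-isovariant map
\[
\Phi:A=3\Delta_1\longrightarrow B=\Delta_{p_1}\oplus\Delta_{p_2}\oplus\Delta_{p_3}\oplus\Delta_{p_4}\oplus\det .
\]
\end{proposition}

By (I3) it suffices to construct an isovariant map $h:S^5=S(\mathbb C^3)\to B=\mathbb C^4\oplus\mathbb R$. Near the points of $S^5$ fixed by a reflection we give $h$ by a formula. The rest of $S^5$ is free with $4$-dimensional quotient, and there $h$ must avoid the nonfree points of $B$. The main part of these has codimension exactly $4$, so a generic extension meets it in finitely many orbits. We show that their signed number is zero and then remove them.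

\subsection*{Isotropy in the target}
Let $(w,\tau)\in\mathbb C^4\oplus\mathbb R$, and write $\mathbb R^4$ for the subspace of $(w,0)$ with $w$ real, the fixed space of $s$. Since the $p_i>1$ are pairwise coprime, $T_{(w,\tau)}=1$ if and only if at least two $w_i$ are nonzero; let $B'$ be the open set of such points. Its complement is a union of four linear subspaces of dimension $3$ and codimension $6$. A disk of dimension at most $5$ can be moved off these by general position, so $B'$ is $4$-connected. The reflection $\xi s\xi^{-1}$ fixes a point if and only if the point lies in $\xi\cdot\mathbb R^4$. Let $\mathbb R^4_\circ=\mathbb R^4\cap B'$, the complement of the four coordinate axes, and put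
\[
M=T\cdot\mathbb R^4_\circ,\qquad B_{\mathrm{fr}}=B'\setminus M .
\]
Then $B_{\mathrm{fr}}$ is the set of points with trivial isotropy group in $\mathrm{O}(2)$. For $a\in\mathbb R^4_\circ$ let $v_a=\frac{d}{d\phi}\big|_{\phi=0}\,e^{i\phi}\cdot a=(ip_ja_j)_j$ be the orbit direction; it is nonzero and purely imaginary.

\begin{lemma}\label{lem:M}
If $a\in\mathbb R^4_\circ$, $t\in T$ and $t\cdot a\in\mathbb R^4$, then $t=\pm1$ and $t\cdot a=\pm a$. The set $M$ is an $\mathrm{O}(2)$-invariant, closed, connected submanifold of $B'$ of codimension $4$, with $T_aM=\mathbb R^4\oplus\mathbb Rv_a$. It has a $T$-invariant co-orientation such that, for $a\in\mathbb R^4_\circ$, the vector $v_a$ followed by the orientation of $B/T_aM$ is the standard orientation of $B/\mathbb R^4=i\mathbb R^4\oplus\mathbb R=\mathbb R^5$.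
\end{lemma}

\begin{proof}
If $t\cdot a$ is real, then $t^{2p_i}=1$ for two coprime $p_i$, so $t^2=1$; and $-1\in T$ acts on $\mathbb C^4$ by $-1$ because the $p_i$ are odd. Consider $\mu:T\times\mathbb R^4_\circ\to B'$, $(t,a)\mapsto t\cdot a$. It is proper, being the restriction of the proper map $T\times\mathbb R^4\to B$ to the preimage of $B'$. It is an immersion, because its differential at $(1,a)$ has image $\mathbb R^4\oplus\mathbb Rv_a$ and $\mu$ is $T$-equivariant. By the first assertion it is injective modulo $(t,a)\sim(-t,-a)$. So $M$ is a closed submanifold of dimension $5$ in the $9$-manifold $B'$. It is connected since $\mathbb R^4_\circ$ is, and invariant since $s\cdot(t\cdot a)=t^{-1}\cdot a$. Define the co-orientation at $a\in\mathbb R^4_\circ$ by the stated rule and transport it by $T$. The only consistency condition concerns $-1\in T$, which sends $a$ to $-a$. It acts on $B/\mathbb R^4$ with determinant $(-1)^4\cdot1=1$ and sends $v_a$ to $-v_a=v_{-a}$, so it respects the rule.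
\end{proof}

\subsection*{Isotropy in the source}
The circle $T$ acts freely on $S^5$, and $\xi s\xi^{-1}$ fixes $z$ if and only if $\xi^{-1}z\in\mathbb R^3$. The distance from such points is measured by $q(z)=z_1^2+z_2^2+z_3^2$, which satisfies $q(tz)=t^2q(z)$ and $q(\bar z)=\overline{q(z)}$. A point fixed by a reflection has $|q|=1$, so $\mathrm{O}(2)$ acts freely on $\{|q|<1\}$.

If $q(z)\ne0$, there is $t\in T$, unique up to sign, with $t^{-2}q(z)>0$. Write $z=t(x+iy)$ with $x,y\in\mathbb R^3$. From $q(x+iy)=|x|^2-|y|^2+2i\,x\cdot y$ we get
\begin{equation}\label{eq:normal}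
z=t(x+iy),\qquad x\perp y,\qquad|x|^2=\tfrac12(1+|q(z)|),\qquad|y|^2=\tfrac12(1-|q(z)|).
\end{equation}
If $0<|q(z)|<1$, then $z=t(\cos\alpha\,\hat x+i\sin\alpha\,\hat y)$ with $\hat x,\hat y$ orthonormal and $0<\alpha<\frac\pi4$, and along the curve obtained by varying $\alpha$ we have $|q|=\cos2\alpha$. This has two consequences for $0<\beta<1$. First, $|q|$ has no critical point in $\{0<|q|<1\}$, so $\{|q|\le\beta\}$ is a compact smooth $5$-manifold with boundary $\{|q|=\beta\}$. Second, it is connected: increasing $\alpha$ to $\frac\pi4$ joins each point, inside the set, to $\{q=0\}=\{x+iy:x\perp y,\ |x|=|y|=2^{-1/2}\}$, which is a copy of $\mathrm{SO}(3)$.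

\subsection*{Step 1: a formula on $\{|q|\ge\frac14\}$}
Let $l_1,l_2,l_3$ be the coordinates of $\mathbb R^3$ and $l_4=l_1+l_2+l_3$. Any three of these forms are independent, so at most two vanish at a nonzero vector. On the points $z=tx$ with $x$ real, the natural generalization of Example~\ref{ex:small} is $tx\mapsto(t^{p_i}l_i(x))_i$. Moving off these points in a direction $iy$ with $y\perp x$, the image has to leave $M$. At $a=(l_i(x))_i$ the imaginary direction tangent to $M$ is $v_a=(ip_jl_j(x))_j$. We therefore send $iy$ to a multiple of $(ip_jl_j(y))_j$, which is not proportional to $v_a$ because $y$ is not proportional to $x$. For $\varepsilon>0$ and $z$ as in \eqref{eq:normal} put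
\[
h(z)=\Bigl(\bigl(t^{p_j}(l_j(x)+i\varepsilon p_jl_j(y))\bigr)_{j=1}^4,\ 0\Bigr).
\]
Replacing $(t,x,y)$ by $(-t,-x,-y)$ multiplies the $j$th entry by $(-1)^{p_j+1}=1$, so $h$ is well defined and smooth on $\{q\ne0\}$. Multiplying $z$ by $t_0\in T$ replaces $t$ by $t_0t$, and conjugating $z$ replaces $(t,x,y)$ by $(\bar t,x,-y)$ and conjugates each entry. So $h$ is $\mathrm{O}(2)$-equivariant.

\begin{lemma}\label{lem:eps}
For small $\varepsilon$, the map $h$ is isovariant on $\{|q|\ge\frac14\}$.
\end{lemma}

\begin{proof}
By equivariance take $t=1$. At least two of the real parts $l_j(x)$ are nonzero, so $h(z)\in B'$ and $T_{h(z)}=1$. The reflection $e^{i\theta}se^{-i\theta}$ fixes $h(z)$ if and only if $e^{-i\theta}\cdot h(z)$ is real, that is,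
\begin{equation}\label{eq:real}
\varepsilon p_jl_j(y)\cos p_j\theta=l_j(x)\sin p_j\theta\qquad(j=1,\dots,4).
\end{equation}
We claim that for small $\varepsilon$ this forces $y=0$ and $\theta\in\pi\mathbb Z$; then the reflection is $s$, and it fixes $z=x$. Suppose there are counterexamples $(x_m,y_m,\theta_m)$ with $\varepsilon_m\to0$. By \eqref{eq:normal}, $|x_m|^2\ge\frac58$. Pass to a subsequence with $x_m\to x\neq0$ and $\theta_m\to\theta$ modulo $2\pi$. In the limit $l_j(x)\sin p_j\theta=0$ for all $j$; two of the $l_j(x)$ are nonzero and the corresponding $p_j$ are coprime, so $\theta\in\pi\mathbb Z$. Shifting $\theta_m$ by a multiple of $\pi$ multiplies both sides of \eqref{eq:real} by the same sign, so we may assume $\theta_m\to0$. Dividing \eqref{eq:real} by $p_j\cos p_j\theta_m$ and subtracting $\theta_ml_j(x_m)$ gives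
\[
l_j(\varepsilon_my_m-\theta_mx_m)=l_j(x_m)\Bigl(\frac{\tan p_j\theta_m}{p_j}-\theta_m\Bigr)=O(|\theta_m|^3).
\]
For $j=1,2,3$ the left sides are the coordinates of $\varepsilon_my_m-\theta_mx_m$, whose norm is at least $|\theta_m||x_m|$ because $x_m\perp y_m$. So $\sqrt{5/8}\,|\theta_m|\le c|\theta_m|^3$ with $c$ independent of $m$. For large $m$ this gives $\theta_m=0$, and then \eqref{eq:real} gives $y_m=0$, a contradiction.
\end{proof}

Fix such an $\varepsilon$. In particular $h$ maps $\{\frac14\le|q|<1\}$ into $B_{\mathrm{fr}}$.

\subsection*{Step 2: a transverse extension with values in $B'$}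
The manifold $\{|q|\le\frac14\}$ is free of dimension $5$, so relative to its boundary it has cells $\mathrm{O}(2)\times D^j$ with $j\le4$. By (C3), $h$ extends from $\{|q|\ge\frac14\}$ to an $\mathrm{O}(2)$-map $h:S^5\to B'$. Let
\[
P=\{|q|\le\tfrac13\},\qquad P_1=\{|q|\le\tfrac14\},\qquad P_2=\{\tfrac14\le|q|\le\tfrac13\}.
\]
Since $P$ and $P_2$ are compact and $B'$, $B_{\mathrm{fr}}$ are open, every map uniformly close to $h|_P$ still sends $P$ into $B'$ and $P_2$ into $B_{\mathrm{fr}}$. We make two small changes, both away from $\partial P$.

First we smooth. Approximate $h|_P$ uniformly by a smooth map $h''$ and average: $h'(z)=\int_{\mathrm{O}(2)}g^{-1}h''(gz)\,dg$ is smooth, equivariant, and as close to $h$ as $h''$ is. Let $\eta$ be a smooth function of $|q|$ with values in $[0,1]$ that vanishes near $P_1$ and equals $1$ near $\partial P$, and replace $h|_P$ by $\eta h+(1-\eta)h'$. This is smooth because $h$ is smooth where $\eta\ne0$.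

Next we make $h$ transverse to $M$. The map $P\to P/\mathrm{O}(2)$ is a principal bundle. Over a trivializing open set in the interior, with a bump function $\gamma$ on it and a basis $b_1,\dots,b_9$ of $B$, the equivariant maps $(g,x)\mapsto\gamma(x)\,gb_k$ span $B$ wherever $\gamma\ne0$. Finitely many such sets give smooth $\mathrm{O}(2)$-maps $\zeta_k:P\to B$, vanishing near $\partial P$, whose values span $B$ at every point of an open neighborhood $O$ of $P_1$. The map $(z,\lambda)\mapsto h(z)+\sum\lambda_k\zeta_k(z)$ is a submersion for $z\in O$, so by the parametric transversality theorem $h+\sum\lambda_k\zeta_k$ is transverse to $M$ on $O$ for almost all $\lambda$. Replace $h|_P$ by this map for such a small $\lambda$.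

Now $h|_P$ is smooth, transverse to $M$ and unchanged near $\partial P$. The \emph{bad set} $h^{-1}(M)\cap P$ lies in $\{|q|<\frac14\}$ and is a compact invariant submanifold of dimension $5-4=1$, hence a finite union of $\mathrm{O}(2)$-orbits. If it is empty, the proof is complete.

\subsection*{Step 3: the intersection number vanishes}
The interior of $P/\mathrm{O}(2)$ is a connected $4$-manifold, so a finite subset of it lies in the interior of an embedded smooth closed ball. Choose such a ball for the images of the bad orbits and lift it, using a section of the principal bundle over the ball, to a ball $E\subset P$. Then $\mathrm{O}(2)\times E\to P$ is an embedding, each bad orbit meets $E$ in exactly one point, and $h(\partial E)\subset B_{\mathrm{fr}}$. The restriction $h|_E$ is transverse to $M$, because $dh$ maps the orbit direction at a bad point into $TM$. Orient $E$ so that the $T$-direction $iz$ followed by $E$ is the orientation of $S^5$. Let $I$ be the intersection number of $h|_E$ with $M$: the sum, over the bad points $z_1\in E$, of the signs $\epsilon(z_1)$ of the isomorphisms $dh:T_{z_1}E\to B/T_{h(z_1)}M$.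

\begin{lemma}\label{lem:I}
$I=0$.
\end{lemma}

\begin{proof}
The set $M$ is not the zero set of a map to a vector space, but the linear subspace $\mathbb R^4$ that sweeps it out is. So we count upstairs, on $P$. Let $\sigma:P\to\mathbb R^5$ be $h$ followed by the projection $B\to B/\mathbb R^4$, that is, $\sigma=(\operatorname{Im}h_1,\dots,\operatorname{Im}h_4,h_5)$ with $h_5$ the $\det$-component. Its zeros are the $z$ with $h(z)\in\mathbb R^4_\circ$, and they lie in bad orbits. Let $z_1\in E$ be bad, $h(z_1)=t_1\cdot a$ with $a\in\mathbb R^4_\circ$, and $z_0=t_1^{-1}z_1$, so $h(z_0)=a$. Since $h(tz_0)=t\cdot a=h(tsz_0)$, Lemma~\ref{lem:M} shows that the zeros in this orbit are the four points $\pm z_0,\pm sz_0$.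

At $z_0$ the tangent space of $S^5$ is the sum of the $T$-direction and $T(t_1^{-1}E)$. The differential $d\sigma$ sends the $T$-direction to $v_a$, and it induces on $T(t_1^{-1}E)\to\mathbb R^5/\mathbb Rv_a=B/T_aM$ an isomorphism of sign $\epsilon(z_1)$, because $T$ preserves the orientation of $S^5$, the $T$-direction and the co-orientation of $M$. So $d\sigma$ is block triangular, and by the choice of the orientations it is an isomorphism of sign $\epsilon(z_1)$. The same argument applies to $-z_0=(-t_1)^{-1}z_1$, using $h(z_1)=(-t_1)\cdot(-a)$. For the other two points use $\sigma\circ s=-\sigma$. The map $-\mathrm{id}$ on $\mathbb R^5$ has determinant $-1$, and $s$, which is complex conjugation on $\mathbb C^3$, has determinant $(-1)^3=-1$ and reverses the orientation of $S^5$. The two signs cancel, so the sign of $d\sigma$ at $\pm sz_0$ is again $\epsilon(z_1)$.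

Thus $\sigma$ has nondegenerate zeros of total index $4I$. For a smooth map from a compact oriented $5$-manifold to $\mathbb R^5$ without zeros on the boundary, the total index equals the degree of $\sigma/|\sigma|:\partial P\to S^4$. On $\partial P$ the map $h$ is given by the formula of Step~1, so $h_5=0$ and $\sigma/|\sigma|$ has image in the equator $S^3$. The degree is $0$, and $I=0$.
\end{proof}

The summand $\det$ is used twice. Without it $M$ would have codimension $3$ and the bad set would have a $1$-dimensional image in $P/\mathrm{O}(2)$; and its vanishing on $\partial P$ is what makes the boundary degree zero.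

\subsection*{Step 4: removing the bad orbits}
Since $M$ is a closed submanifold of codimension $4$, general position shows that the pair $(B',B_{\mathrm{fr}})$ is $3$-connected; as $B'$ is $4$-connected, the exact sequence of the pair shows that $B_{\mathrm{fr}}$ is simply connected. The relative Hurewicz theorem, excision to a tubular neighborhood of $M$, and the Thom isomorphism for the oriented normal bundle of the connected manifold $M$ give
\[
\pi_4(B',B_{\mathrm{fr}})\cong H_4(B',B_{\mathrm{fr}})\cong H_0(M)=\mathbb Z .
\]
The isomorphism is evaluation of the Thom class, so it sends a smooth map $(D^4,S^3)\to(B',B_{\mathrm{fr}})$ transverse to $M$ to its intersection number with $M$. By Lemma~\ref{lem:I}, $h|_E$ represents $0$, so it is homotopic rel $\partial E$ to a map into $B_{\mathrm{fr}}$. Replace $h|_E$ by this map and extend equivariantly over $\mathrm{O}(2)E\cong\mathrm{O}(2)\times E$. The new $h$ sends the free space $P$ into $B_{\mathrm{fr}}$, and on $\{|q|\ge\frac13\}$ it is the isovariant map of Step~1. This proves Proposition~\ref{prop:Phi}.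

\section{The isovariant family over $S(U)$}\label{sec:family}

Let $(p_1,p_2,p_3,p_4)=(59,61,119,121)$. These numbers are odd, congruent to $\pm1$ modulo $60$, and pairwise coprime, since $59$ and $61$ are prime, $119=7\cdot17$ and $121=11^2$. Their sum is $360$, so
\[
V_*=3L_1\oplus\bigoplus_{i=1}^4L_{p_i-1},\qquad W_*=\bigoplus_{i=1}^4L_{p_i}
\]
have dimensions $9+720-4=725$ and $720+4=724$. By Lemma~\ref{lem:U}(c), formulas \eqref{eq:finite} and \eqref{eq:finiteO2} hold, with $b=4$ and $b-a=1$, for every finite isotropy group $H$ on $S(U)$.

Over the points $u$ with $G_u$ conjugate to $\mathrm{O}(2)$ we use the nonlinear map $\Phi$. Over the points with finite isotropy group we use linear maps, because spaces of linear injections are highly connected and so extend over cells. In between we pass from one kind to the other.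

\subsection*{Linear families}
For representations $E,E'$ of a compact Lie group $H$, let $\operatorname{Inj}_H(E,E')$ be the space of $H$-equivariant linear maps $E\to E'$ that are injective on $E_H$.

\begin{lemma}\label{lem:linear}
\begin{enumerate}
\item[(a)] Every $\lambda\in\operatorname{Inj}_H(E,E')$ is $H$-isovariant.
\item[(b)] If $H'\le H$, then $\operatorname{Inj}_H(E,E')\subseteq\operatorname{Inj}_{H'}(E,E')$.
\item[(c)] For an irreducible real $H$-representation $\chi$ let $a_\chi,b_\chi$ be its multiplicities in $E,E'$. If $b_\chi-a_\chi\ge39$ for every nontrivial $\chi$ with $a_\chi>0$, then $\operatorname{Inj}_H(E,E')$ is nonempty and $38$-connected.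
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $g\in H$ fixes $\lambda(v)$, then $\lambda(gv-v)=0$. Writing $v=v_0+v_1\in E^H\oplus E_H$, we have $gv-v=gv_1-v_1\in E_H$, so $gv=v$.

(b) $E^{H'}\supseteq E^H$ gives $E_{H'}\subseteq E_H$.

(c) By Schur's lemma, $\operatorname{Inj}_H(E,E')$ is the product of the vector space $\operatorname{Hom}(E^H,E'^H)$ and, for each nontrivial $\chi$, the space of injective $\mathbb F_\chi$-linear maps $\mathbb F_\chi^{a_\chi}\to\mathbb F_\chi^{b_\chi}$, where $\mathbb F_\chi\in\{\mathbb R,\mathbb C,\mathbb H\}$ is the endomorphism algebra of $\chi$. The space of injective maps $\mathbb F^a\to\mathbb F^b$ is $(b-a-1)$-connected: choosing the images of the basis vectors one at a time exhibits it as an iterated fiber bundle with fibers $\mathbb F^b\setminus\mathbb F^{i}$, $i\le a-1$, each homotopy equivalent to a sphere of dimension at least $b-a$.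
\end{proof}

Let $\Gamma$ act on $E,E'$, and on $\operatorname{Hom}_{\mathbb R}(E,E')$ by $g\cdot\lambda=g\lambda g^{-1}$. A \emph{linear family} over a $\Gamma$-space $X$ is a $\Gamma$-map $u\mapsto\lambda_u$ from $X$ to $\operatorname{Hom}_{\mathbb R}(E,E')$ with $\lambda_u\in\operatorname{Inj}_{\Gamma_u}(E,E')$. By Lemma~\ref{lem:linear}(a) it is an isovariant family.

\begin{lemma}\label{lem:extend}
Let $(X,X_0)$ be a finite relative $\Gamma$-CW complex with cells $\Gamma/H\times D^j$, $j\le38$, such that $\operatorname{Inj}_H(E,E')$ is $38$-connected for every $H$ that occurs. Then every linear family over $X_0$ extends to a linear family over $X$.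
\end{lemma}

\begin{proof}
Proceed cell by cell. On $eH\times S^{j-1}$ the values already defined lie in $\operatorname{Inj}_H$, by (C2) and Lemma~\ref{lem:linear}(b). Extend them to a map $\lambda:D^j\to\operatorname{Inj}_H$ and put $(gH,x)\mapsto g\lambda(x)g^{-1}$. This is well defined because $\lambda(x)$ commutes with $H$, and its value lies in $\operatorname{Inj}_{gHg^{-1}}$, as required at an interior point.
\end{proof}

\subsection*{The representations}
Put $\nu=39$. We work with blocks of $\nu$ copies, since by \eqref{eq:finiteO2} this gives $\nu B$ the excess over $\nu A$ that Lemma~\ref{lem:linear}(c) asks for. Two auxiliary summands are needed.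

The first is $R_0=3\nu L_1$, with a fixed $\mathrm{O}(2)$-linear embedding $\iota:\nu A=3\nu\Delta_1\to R_0$, which exists by \eqref{eq:restrict}. It will serve to deform $\Phi$ into a linear map.

The second, $R_1$, supplies the excess for irreducible representations of finite isotropy groups that do not occur in $L_1$. Let $\Pi$ be the $G$-representation of polynomial functions of degree less than $60$ on $2L_1$, and let $H$ be a finite isotropy group, so $|H|\le60$. A pair of independent vectors $x\in2L_1$ has trivial isotropy group, and products of $|H|-1$ affine functions separate each point of $Hx$ from the others, so restriction maps $\Pi$ onto the space of all functions on $Hx$, the regular representation of $H$. Hence every irreducible real $H$-representation occurs in $\Pi$, and every nontrivial one occurs in $\Pi_G$. Put $R_1=39\,\Pi_G$ and $R=R_0\oplus R_1$. For $K\ge1$ let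
\[
V=K\nu V_*,\qquad W'=K\nu W_*\oplus R,\qquad W=W'\oplus U .
\]
Then $V^G=W^G=0$, the representations $R$ and $U$ do not depend on $K$, and
\begin{equation}\label{eq:dims}
\dim V=725K\nu,\qquad\dim W=724K\nu+\dim R+39 .
\end{equation}

\begin{proposition}\label{prop:family}
For every $K\ge1$ there is an isovariant family $F:S(U)\times V\to W'$.
\end{proposition}

\begin{proof}
\emph{The neighborhood of the infinite isotropy groups.} Let $S_\infty\subset S(U)$ be the set of points with infinite isotropy group. By Lemma~\ref{lem:U}(b) it is the image of the smooth map $G/\mathrm{O}(2)\times S(U^{\mathrm{O}(2)})\to S(U)$, $(g\mathrm{O}(2),u)\mapsto gu$, and points of $S(U^{\mathrm{O}(2)})$ have isotropy group exactly $\mathrm{O}(2)$. The map is injective: if $gu=u'$ with $u,u'\in S(U^{\mathrm{O}(2)})$, then $g$ normalizes $\mathrm{O}(2)$, so $g\in\mathrm{O}(2)$. It is an immersion: the tangent space of the orbit at $u$ is the $\mathrm{O}(2)$-representation $\mathfrak g/\operatorname{Lie}(T)\cong\Delta_1$, which meets $U^{\mathrm{O}(2)}$ in $0$. So $S_\infty\cong G/\mathrm{O}(2)\times S^2$ is a closed invariant submanifold.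

Let $\mathcal N$ be a closed $G$-invariant tubular neighborhood of $S_\infty$, a disk bundle with radial function $r:\mathcal N\to[0,1]$ and boundary $Z=r^{-1}(1)$. Let $\mathcal N_0$ be the preimage of $e\mathrm{O}(2)$ under the $G$-map $\mathcal N\to S_\infty\to G/\mathrm{O}(2)$. Then $\mathcal N=G\times_{\mathrm{O}(2)}\mathcal N_0$ and $G_u\subseteq\mathrm{O}(2)$ for $u\in\mathcal N_0$. An isovariant family for $\mathrm{O}(2)$ over $\mathcal N_0$ therefore extends to one for $G$ over $\mathcal N$ by $F_{gu}=gF_ug^{-1}$, and linear families extend to linear families. Let $Z_0=Z\cap\mathcal N_0$, a compact $\mathrm{O}(2)$-manifold with finite isotropy groups, and let $\rho:\mathcal N_0\setminus S_\infty\to Z_0$ be the radial projection. As $G$ acts linearly on the bundle, $G_{\rho(u)}=G_u$.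

\emph{A linear family on $Z_0$.} Let $H\subset\mathrm{O}(2)$ be an isotropy group on $Z_0$ and $\chi$ a nontrivial irreducible $H$-representation occurring in $A=3\Delta_1$. Then $\chi$ occurs in $\Delta_1$, so by \eqref{eq:finiteO2} its multiplicity in $\nu B$ exceeds that in $\nu A$ by at least $\nu=39$. Since $\dim Z_0\le38$, Lemmas~\ref{lem:linear}(c) and~\ref{lem:extend} with $X_0=\emptyset$ give a linear family $\ell:Z_0\to\operatorname{Hom}_{\mathbb R}(\nu A,\nu B)$ for $\mathrm{O}(2)$.

\emph{From $\Phi$ to $\ell$.} Let $\Psi=\Phi\times\dots\times\Phi:\nu A\to\nu B$, with $\Phi$ from Proposition~\ref{prop:Phi}. The straight-line homotopy $(1-\beta)\Psi+\beta\ell_u$ is $G_u$-equivariant but has no reason to be isovariant. It becomes isovariant if we add the component $\beta(1-\beta)\iota$ in $R_0$, which remembers the point while $0<\beta<1$ and vanishes at both ends. Doing this for $K$ blocks at once would cost $K$ copies of $R_0$ and destroy the gain in dimension. So we change the blocks one after another and reuse the same $R_0$.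

By \eqref{eq:split}, over $\mathrm{O}(2)$,
\[
V=\mathbb R^{4K\nu}\oplus K\nu C\oplus K(\nu A),\qquad W'=K\nu C\oplus K(\nu B)\oplus R_0\oplus R_1,
\]
and we write $v=(x,c,z_1,\dots,z_K)$ with $z_k\in\nu A$. For $k=1,\dots,K$ let
\[
\beta_k(r)=\min\bigl\{1,\max\{0,\ 2K(r-\tfrac12)-(k-1)\}\bigr\}.
\]
All $\beta_k$ vanish for $r\le\frac12$, all equal $1$ for $r=1$, and $0<\beta_k<1$ only when $k-1<2K(r-\frac12)<k$, which happens for at most one $k$. For $u\in\mathcal N_0$, with $\beta_k=\beta_k(r(u))$, put
\[
F_u(v)=\Bigl(c,\ \bigl((1-\beta_k)\Psi(z_k)+\beta_k\ell_{\rho(u)}(z_k)\bigr)_{k=1}^K,\ \sum_{k=1}^K\beta_k(1-\beta_k)\,\iota(z_k),\ 0\Bigr),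
\]
where the terms containing $\ell$ are read as $0$ for $r(u)\le\frac12$. This is continuous, and $F_{gu}(gv)=gF_u(v)$ for $g\in\mathrm{O}(2)$, because $r$ is invariant, $\rho$, $\Psi$, $\iota$ are equivariant, and $\ell_{gu}=g\ell_ug^{-1}$. Let $g\in G_u\subseteq\mathrm{O}(2)$ fix $F_u(v)$. Then $g$ fixes $c$, and it fixes $x$ since $\mathrm{O}(2)$ acts trivially on $\mathbb R^{4K\nu}$. If $\beta_k=0$, then $g$ fixes $\Psi(z_k)$, hence $z_k$. If $\beta_k=1$, then $g\in G_{\rho(u)}$ fixes $\ell_{\rho(u)}(z_k)$, hence $z_k$ by Lemma~\ref{lem:linear}(a). If $0<\beta_k<1$, the $R_0$-component is the single term $\beta_k(1-\beta_k)\iota(z_k)$, and $g$ fixes $z_k$ because $\iota$ is injective. So $gv=v$, and $F$ is an isovariant family over $\mathcal N_0$, hence over $\mathcal N$.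

For $u\in Z_0$ the map $F_u(v)=(c,(\ell_u(z_k))_k,0,0)$ is linear, $G_u$-equivariant, and injective on $V_{G_u}=(K\nu C)_{G_u}\oplus K(\nu A)_{G_u}$. So $F$ restricts to a linear family over $Z$.

\emph{The complement.} Let $X=S(U)\setminus\{r<1\}$, a compact $G$-manifold of dimension $38$ with boundary $Z$ and finite isotropy groups. For such a group $H$ and a nontrivial irreducible $\chi$, formula \eqref{eq:finite} shows that the multiplicity of $\chi$ in $W'$ exceeds that in $V$ by
\[
K\nu\operatorname{mult}_\chi(L_1)+\operatorname{mult}_\chi(R)\ge\operatorname{mult}_\chi(R_1)\ge39 .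
\]
By Lemmas~\ref{lem:linear}(c) and~\ref{lem:extend}, the linear family over $Z$ extends over $X$. The families over $\mathcal N$ and $X$ agree on $Z$ and together define $F$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $V,W',W$ be as in Section~\ref{sec:family}. Corollary~\ref{cor:e}, Proposition~\ref{prop:family} and Lemma~\ref{lem:reduce} give a $G$-isovariant map $f:V\to W$ for every $K\ge1$, and $\dim V-\dim W=K\nu-\dim R-39$ by \eqref{eq:dims}. Given $d\ge1$, choose $K$ with $n=K\nu-\dim R-39-d\ge6$. Every integer $n\ge6$ is a sum of numbers from $\{3,5,7\}$: we have $6=3+3$, $7=7$, $8=3+5$, and adding $3$'s gives the rest. So there is a sum $W''$ of copies of $L_1,L_2,L_3$ with $\dim W''=n$. The composite of $f$ with the inclusion $W\to W\oplus W''$ is isovariant, $(W\oplus W'')^G=0$, and $\dim V-\dim(W\oplus W'')=d$.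
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conseq}]
(a) Let $\pi:\Gamma\to G$ be a surjective homomorphism and let $\Gamma$ act through $\pi$ on the representations of Theorem~\ref{thm:main}. Then $\Gamma_x=\pi^{-1}(G_x)=\pi^{-1}(G_{f(x)})=\Gamma_{f(x)}$, and $V^\Gamma=V^G=0$, $W^\Gamma=W^G=0$, so \eqref{eq:bu} fails for $\Gamma$. If $\Gamma$ is connected and $\mathfrak{su}(2)$ is an ideal of its Lie algebra, the adjoint action preserves the ideal and defines a homomorphism $\Gamma\to\operatorname{Aut}(\mathfrak{su}(2))$. Its image is connected, and the Lie algebra of the image contains $\operatorname{ad}\mathfrak{su}(2)$, which is the full derivation algebra. So the image is the group of inner automorphisms, which is isomorphic to $\mathrm{SO}(3)$. This covers $\mathrm{SU}(2)$, $\mathrm{U}(2)$ and $\mathrm{SO}(4)$, since $\mathfrak u(2)=\mathfrak{su}(2)\oplus\mathbb R$ and $\mathfrak{so}(4)=\mathfrak{su}(2)\oplus\mathfrak{su}(2)$. Finally $\mathrm{O}(3)=\mathrm{SO}(3)\times\{\pm1\}$.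

(b) The constant $\kappa$ is the infimum of $\dim W_G/\dim V_G$ over all isovariant maps $V\to W$ with $V_G\ne0$. The lower bound is Proposition~\ref{prop:lower}. For the maps $f:V\to W$ above, \eqref{eq:dims} gives
\[
\kappa\le\frac{724K\nu+\dim R+39}{725K\nu}\longrightarrow\frac{724}{725}\qquad(K\to\infty).\qedhere
\]
\end{proof}

We do not determine the exact value of $\kappa$ in $[\frac45,\frac{724}{725}]$, nor whether a compact connected nonabelian Lie group without an ideal $\mathfrak{su}(2)$ in its Lie algebra can be a Borsuk--Ulam group.

\begin{thebibliography}{9}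
\bibitem{source} \emph{Estimation of the isovariant Borsuk-Ulam constant of $SO(3)$}, \texttt{https://kpu-m.repo.nii.ac.jp/record/2655/files/humana55\_02.pdf}
\end{thebibliography}
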